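\title{Permanental Dominance for Graph Laplacians and Diagonally Dominant Hermitian Matrices}

\begin{abstract}
We prove that the permanent of the Laplacian matrix of a graph on $n$ vertices is at least as large as each of its normalized immanants, with equality only for the trivial character or for a graph with an isolated vertex. For connected graphs the gap is bounded below in terms of the number of spanning trees. The same argument gives permanental dominance for every Hermitian matrix that becomes diagonally dominant after a positive diagonal scaling, a class that contains all real symmetric positive semidefinite matrices with nonpositive off-diagonal entries. The proof expands the immanant over fixed-point-free maps and writes the contribution of each connected piece as a sum of quadratic forms indexed by pairs of trees.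
\end{abstract}

\section{Introduction}

Let $\operatorname{Irr}(S_n)$ be the set of irreducible characters of the symmetric group $S_n$. For $\chi\in\operatorname{Irr}(S_n)$ and an $n\times n$ matrix $A=(a_{ij})$, the \emph{immanant} and the \emph{normalized immanant} are
\[
d_\chi(A)=\sum_{\sigma\in S_n}\chi(\sigma)\prod_{i=1}^n a_{i\sigma(i)},
\qquad
\bar d_\chi(A)=\frac{d_\chi(A)}{\chi(1)},
\]
where $\chi(1)$, the value at the identity, is the degree of $\chi$. The trivial character gives the permanent $\operatorname{per}A$ and the sign character gives the determinant. The normalization makes different characters comparable: on a diagonal matrix every $\bar d_\chi$ equals the product of the diagonal entries.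

Schur proved in 1918 that $\bar d_\chi(A)\ge\det A$ for every $\chi\in\operatorname{Irr}(S_n)$ and every positive semidefinite symmetric matrix $A$. The Permanental Dominance Conjecture asserts that the permanent lies at the other end, $\operatorname{per}A\ge\bar d_\chi(A)$ for all such $A$ and $\chi$. To see why one would guess this, put $\bar\chi=\chi/\chi(1)$ and write
\begin{equation}\label{eq:gap}
\operatorname{per}A-\bar d_\chi(A)=\sum_{\sigma\in S_n}\bigl(1-\bar\chi(\sigma)\bigr)\prod_{i=1}^n a_{i\sigma(i)} .
\end{equation}
The coefficients $1-\bar\chi(\sigma)$ are nonnegative, so the inequality holds term by term when all entries of $A$ are nonnegative. For a Hermitian $2\times2$ matrix it reads $\operatorname{per}A-\det A=2|a_{12}|^2\ge0$.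

Let $G$ be a finite simple graph on $n$ vertices with adjacency matrix $A(G)$ and diagonal degree matrix $D(G)$. Its Laplacian matrix $L(G)=D(G)-A(G)$ is positive semidefinite, and its off-diagonal entries are $0$ or $-1$. In \eqref{eq:gap} with $A=L(G)$, a nonzero product has the sign $(-1)^{p}$, where $p$ is the number of points moved by $\sigma$, and each nontrivial cycle of $\sigma$ is an edge or a cycle of $G$. If $G$ is bipartite, then $p$ is even and every term is nonnegative. Odd cycles of $G$ produce negative terms, which other terms have to absorb. The problem, posed as a conjecture in \cite{source}, is whether this always happens: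
\begin{quote}
\emph{Is $\operatorname{per}L(G)\ge\bar d_\chi(L(G))$ for every graph $G$ on $n$ vertices and every $\chi\in\operatorname{Irr}(S_n)$?}
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:laplacian}
For every graph $G$ on $n$ vertices and every $\chi\in\operatorname{Irr}(S_n)$,
\[
\operatorname{per}L(G)\ge\bar d_\chi(L(G)).
\]
Equality holds if and only if $\chi$ is trivial or $G$ has an isolated vertex. If $G$ is connected, $n\ge2$, and $\tau(G)$ is the number of spanning trees of $G$, then
\[
\operatorname{per}L(G)-\bar d_\chi(L(G))\ \ge\ \frac2n\bigl(1-\bar\chi((1\,2))\bigr)\,\tau(G),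
\]
with equality for $G=K_2$ and $\chi=\operatorname{sgn}$.
\end{theorem}

The proof uses two properties of $L(G)$: it is Hermitian, and each diagonal entry is at least the sum of the moduli of the other entries in its row. It therefore gives more. The \emph{comparison matrix} $M(A)$ of a Hermitian matrix $A$ has diagonal entries $a_{ii}$ and off-diagonal entries $-|a_{ij}|$.

\begin{theorem}\label{thm:general}
For an $n\times n$ Hermitian matrix $A$ the following conditions are equivalent:
\begin{itemize}
\item[(i)] there is a diagonal matrix $D$ with positive diagonal entries such that $B=DAD$ satisfies $b_{ii}\ge\sum_{j\ne i}|b_{ij}|$ for all $i$;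
\item[(ii)] $M(A)$ is positive semidefinite;
\item[(iii)] $A$ is a sum of positive semidefinite Hermitian matrices, each supported on a principal submatrix of size at most $2$.
\end{itemize}
If they hold, then $\operatorname{per}A\ge\bar d_\chi(A)$ for all $\chi\in\operatorname{Irr}(S_n)$, with equality if and only if $\chi$ is trivial, or $A$ is diagonal, or $A$ has a zero row.
\end{theorem}

Laplacians satisfy (i) with $D=I$. A real symmetric positive semidefinite matrix with nonpositive off-diagonal entries equals its comparison matrix and satisfies (ii).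

The proof has three parts. In Section~\ref{sec:expansion} we expand the diagonal entries, which turns the immanant into a sum over set partitions of products of commuting elements $Y(S)$ of the group algebra, one for each block $S$. Section~\ref{sec:block}, the core of the paper, proves dominance for a single block. Section~\ref{sec:dd} passes from blocks to products by restricting $\chi$ to a product of symmetric groups. The conditions (i)--(iii) are treated in Section~\ref{sec:class}. Before the general argument, Section~\ref{sec:triangle} works out the triangle by hand.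

\section{Characters, weights and phases}\label{sec:conventions}

For a finite set $S$, let $\operatorname{Sym}(S)$ be its symmetric group; products of permutations act from right to left. The trivial character is denoted by $\varepsilon$, and characters are extended linearly to the group algebra $\mathbb C[\operatorname{Sym}(S)]$. Every character $\psi$ is the trace of a unitary representation $\rho$ of dimension $\psi(1)$, and we put $\bar\psi=\psi/\psi(1)$. We use three facts.

\begin{itemize}
\item[(C1)] \emph{$\bar\psi$ is real, depends only on the cycle type, and $|\bar\psi|\le1$.} Conjugacy classes are cycle types, so $\psi(\sigma)=\psi(\sigma^{-1})=\overline{\psi(\sigma)}$, and $\psi(\sigma)$ is a sum of $\psi(1)$ eigenvalues of modulus $1$.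
\item[(C2)] \emph{If $\psi$ is irreducible and $\bar\psi(s)=1$ for a transposition $s$, then $\psi=\varepsilon$.} The eigenvalues of $\rho(s)$ are $\pm1$, so $\bar\psi(s)=1$ forces $\rho(s)=I$. Transpositions are conjugate to each other and generate the group, so $\rho(\sigma)=I$ for all $\sigma$.
\item[(C3)] \emph{The irreducible characters of a direct product $H_1\times\dots\times H_r$ of finite groups are the functions $(y_1,\dots,y_r)\mapsto\psi_1(y_1)\cdots\psi_r(y_r)$ with $\psi_i\in\operatorname{Irr}(H_i)$,} and every character is a combination of irreducible ones with nonnegative integer coefficients.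
\end{itemize}

We write $M\succeq N$ when $M-N$ is positive semidefinite. A Hermitian matrix $A$ indexed by $V=\{1,\dots,n\}$ is \emph{diagonally dominant} if
\[
w_{i0}:=a_{ii}-\sum_{j\ne i}|a_{ij}|\ \ge 0\qquad\text{for all } i\in V .
\]
Through Section~\ref{sec:dd}, $A$ is such a matrix. For $i\ne j$ in $V$ write $a_{ij}=w_{ij}h_{ij}$ with \emph{weight} $w_{ij}=|a_{ij}|$ and \emph{phase} $|h_{ij}|=1$, taking $h_{ij}=1$ if $a_{ij}=0$. Since $A$ is Hermitian,
\[
w_{ji}=w_{ij},\qquad h_{ji}=\overline{h_{ij}}=h_{ij}^{-1}.
\]
We regard $0$ as an extra vertex, the \emph{sink}, so that $a_{ii}=\sum_j w_{ij}$ with $j$ running over $(V\cup\{0\})\setminus\{i\}$. For $L(G)$ we have $w_{i0}=0$, $w_{ij}=1$ and $h_{ij}=-1$ on edges, and $w_{ij}=0$ on nonedges. An edge $e=\{i,j\}$ of the complete graph on $V$ has weight $w_e=w_{ij}$, and a subgraph $H$ has weight $w(H)=\prod_{e\in H}w_e$. For a directed path or cycle $C$, let $h(C)$ be the product of $h_{ij}$ over its arcs $i\to j$. Reversing $C$ conjugates $h(C)$, and a directed cycle of length $2$ has $h(C)=h_{ij}h_{ji}=1$.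

\section{The triangle}\label{sec:triangle}

Let $n=3$ and $w_{10}=w_{20}=w_{30}=0$, so that $a_{11}=w_{12}+w_{13}$, $a_{22}=w_{12}+w_{23}$, $a_{33}=w_{13}+w_{23}$. Let $q_2,q_3$ be the values of $\bar\chi$ on transpositions and on $3$-cycles, and let $h=h_{12}h_{23}h_{31}$. The two $3$-cycles have phases $h$ and $\bar h$, so \eqref{eq:gap} becomes
\[
\operatorname{per}A-\bar d_\chi(A)=(1-q_2)\bigl(a_{11}w_{23}^2+a_{22}w_{13}^2+a_{33}w_{12}^2\bigr)+2(1-q_3)\,w_{12}w_{13}w_{23}\operatorname{Re}h .
\]
The last term can be negative. Expand the diagonal entries. The first sum becomes the six monomials $w_e^2w_{e'}$ with $e\ne e'$. Group them by the edge $e'$ that appears to the first power, and give each group one third of the last term: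
\[
\operatorname{per}A-\bar d_\chi(A)=\sum_{i=1}^3 w_{jk}\Bigl[(1-q_2)\bigl(w_{ij}^2+w_{ik}^2\bigr)+\tfrac23(1-q_3)\,w_{ij}w_{ik}\operatorname{Re}h\Bigr],
\]
where $j,k$ are the two vertices other than $i$. Each bracket is a Hermitian form in the two edges that join the vertex $i$ to the edge $\{j,k\}$. For $i=1$ put $z_1=a_{12}h_{23}$ and $z_2=a_{13}$. Then $z_1\overline{z_2}=w_{12}w_{13}h$, and the bracket equals $\sum_{a,b}z_a\overline{z_b}M_{ab}$ with
\[
M=\begin{pmatrix}1-q_2&\frac13(1-q_3)\\[2pt] \frac13(1-q_3)&1-q_2\end{pmatrix}.
\]
The phases have been absorbed into the vector $z$, and it remains to show that $M\succeq0$. For $S_3$ one can look this up, since $(q_2,q_3)$ is $(1,1)$, $(-1,1)$ or $(0,-\frac12)$. An argument that survives for large $n$ starts from the telescoping sum $1-q_3=(1-q_2)+(q_2-q_3)$, which gives $M=\frac12(M_1+M_2)$ with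
\[
M_1=\begin{pmatrix}1-q_2&\frac23(1-q_2)\\[2pt] \frac23(1-q_2)&1-q_2\end{pmatrix},
\qquad
M_2=\begin{pmatrix}1-q_2&\frac23(q_2-q_3)\\[2pt] \frac23(q_2-q_3)&1-q_2\end{pmatrix}.
\]
Let $B=I-\rho((1\,2))\succeq0$. In the inner product $\operatorname{tr}(X^*Y)/\chi(1)$ the matrices $B^{1/2}$ and $B^{1/2}\rho((2\,3))$ both have squared norm $1-q_2$, and their inner product is $\bar\chi((2\,3))-\bar\chi((1\,2)(2\,3))=q_2-q_3$. The Cauchy--Schwarz inequality gives $|q_2-q_3|\le1-q_2$. Hence $M_1$, $M_2$ and $M$ are all $\succeq\frac13(1-q_2)I$, and
\[
\operatorname{per}A-\bar d_\chi(A)\ \ge\ \tfrac13(1-q_2)\sum_{e\ne e'}w_e^2w_{e'} .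
\]
For $L(K_3)$ the right side is $2(1-q_2)$, the bound of Theorem~\ref{thm:laplacian} with $\tau(K_3)=3$.

In general the vertex and the opposite edge are replaced by a pair of trees, the factor $\frac23$ by $2/\ell$ for a cycle of length $\ell$, and the Cauchy--Schwarz inequality by the positivity of a Gram matrix with entries $q_t-q_{t+1}$.

\section{Expansion over fixed-point-free maps}\label{sec:expansion}

A character is not multiplicative over the disjoint cycles of a permutation, so we postpone applying it and work with
\[
X=\sum_{\sigma\in S_n}\Bigl(\prod_{i}a_{i\sigma(i)}\Bigr)\sigma\ \in\ \mathbb C[S_n],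
\qquad \bar d_\chi(A)=\bar\chi(X),\quad \operatorname{per}A=\varepsilon(X).
\]
When the diagonal entries $a_{ii}=\sum_jw_{ij}$ are expanded, every vertex $i$ selects a neighbor: $\sigma(i)$ if $i$ is moved, and the index $j$ of a summand if $i$ is fixed. The terms are thus indexed by maps.

For $S\subseteq V$, consider maps $g\colon S\to S\cup\{0\}$ with $g(i)\ne i$ for all $i$, viewed as digraphs with arcs $i\to g(i)$, and put $w(g)=\prod_{i\in S}w_{i\,g(i)}\ge0$. The directed cycles of $g$ have length at least $2$ and are vertex-disjoint, and from each vertex the arcs lead either to $0$ or into a cycle. For a directed cycle $C$ let $|C|$ be its length and $\gamma_C$ the corresponding cyclic permutation. Let $\mathcal U(S)$ be the set of such maps that have values in $S$ and exactly one cycle $C_g$, and define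
\[
Y(S)=\sum_{g\in\mathcal U(S)}w(g)\bigl(1+h(C_g)\gamma_{C_g}\bigr)\ \in\ \mathbb C[\operatorname{Sym}(S)].
\]
If $|S|=1$, then $\mathcal U(S)$ is empty and $Y(S)=0$. Let $R(S)$ be the total weight of the maps $g\colon S\to S\cup\{0\}$ without a cycle, with $R(\emptyset)=1$. Diagonal dominance enters here: $R(S)\ge0$ because $w_{i0}\ge0$.

\begin{lemma}\label{lem:expansion}
We have
\begin{equation}\label{eq:expansion}
X=\sum R(V_0)\,Y(V_1)\cdots Y(V_r),
\end{equation}
where the sum runs over all subsets $V_0\subseteq V$, possibly empty, and all unordered partitions $\{V_1,\dots,V_r\}$ of $V\setminus V_0$ into nonempty blocks, $r\ge0$.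
\end{lemma}

\begin{proof}
Fix $\sigma$. Writing $a_{i\sigma(i)}=w_{i\sigma(i)}h_{i\sigma(i)}$ for moved points and expanding $a_{ii}$ for fixed points gives
\[
\prod_ia_{i\sigma(i)}=\sum_g w(g)\prod_{i:\,\sigma(i)\ne i}h_{i\sigma(i)},
\]
where $g$ runs over the fixed-point-free maps $V\to V\cup\{0\}$ that agree with $\sigma$ at all points moved by $\sigma$. Now fix $g$ instead. If $\sigma$ agrees with $g$ at its moved points, then each nontrivial cycle of $\sigma$ is a cycle of $g$. Conversely, the product of any subset of the cycles of $g$ is such a $\sigma$. Therefore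
\[
X=\sum_g w(g)\prod_{C\text{ cycle of }g}\bigl(1+h(C)\gamma_C\bigr).
\]
Given $g$, let $V_0$ be the set of vertices from which the arcs lead to $0$, and for each cycle of $g$ form the block of vertices from which the arcs lead into that cycle. The restriction of $g$ to $V_0$ has values in $V_0\cup\{0\}$ and no cycle, and its restriction to a block $V_i$ lies in $\mathcal U(V_i)$. Conversely, any choice of $V_0,\{V_1,\dots,V_r\}$ and of such restrictions defines a map $g$ that has exactly these sets. Weights multiply, factors with disjoint supports commute, and \eqref{eq:expansion} follows.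
\end{proof}

\begin{lemma}\label{lem:nonneg}
For $S\subseteq V$ nonempty and $\psi\in\operatorname{Irr}(\operatorname{Sym}(S))$,
\begin{equation}\label{eq:nonneg}
\bar\psi(Y(S))=\sum_{g\in\mathcal U(S)}w(g)\bigl(1+\operatorname{Re}h(C_g)\;\bar\psi(\gamma_{C_g})\bigr)\ \ge\ 0 .
\end{equation}
\end{lemma}

\begin{proof}
Reversing the cycle of $g$ and keeping the other arcs is an involution of $\mathcal U(S)$. It preserves $w(g)$ because $w_{ij}=w_{ji}$, conjugates $h(C_g)$, and preserves $\bar\psi(\gamma_{C_g})$ by (C1). Averaging each term with its image replaces $h(C_g)$ by its real part. Each summand is nonnegative since $|h(C_g)|=1$ and $|\bar\psi|\le1$.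
\end{proof}

\section{Dominance for one block}\label{sec:block}

Fix $S\subseteq V$ with $|S|=m\ge2$ and $\psi\in\operatorname{Irr}(\operatorname{Sym}(S))$. Let $q_t$ be the value of $\bar\psi$ on $t$-cycles, $1\le t\le m$, with $q_1=1$. Put
\[
P=\varepsilon(Y(S))-\bar\psi(Y(S)),\qquad W=\sum_{(T,e)}w(T)\,w_e,
\]
where $T$ runs over the spanning trees of the complete graph on $S$ and $e$ over the edges of $T$.

\begin{proposition}\label{prop:block}
We have $P\ge\dfrac{2(1-q_2)}{m(m-1)}\,W\ge0$.
\end{proposition}

\subsection{Trees and unicyclic graphs}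

Call a simple graph $U$ with vertex set $S$ \emph{unicyclic} if it is connected and has exactly one cycle, equivalently, if it is connected and has $m$ edges. Let $\ell(U)\ge3$ be the length of the cycle, and let $\theta(U)=\operatorname{Re}h(C)$ for either orientation $C$ of it.

\begin{lemma}\label{lem:P}
$\displaystyle P=(1-q_2)W+2\sum_{U}w(U)\,\theta(U)\bigl(1-q_{\ell(U)}\bigr)$, where $U$ runs over the unicyclic graphs on $S$.
\end{lemma}

\begin{proof}
By \eqref{eq:nonneg} for $\varepsilon$ and for $\psi$, we have $P=\sum_{g\in\mathcal U(S)}w(g)\operatorname{Re}h(C_g)(1-q_{|C_g|})$. For $g\in\mathcal U(S)$ the edges $\{i,g(i)\}$ form a connected graph on $S$, and two arcs give the same edge only if they form a cycle of length $2$. If $|C_g|=2$, we obtain $m-1$ distinct edges, hence a spanning tree $T$, with the edge $e$ of $C_g$ used twice. The pair $(T,e)$ determines $g$: the ends of $e$ point to each other, and every other vertex points along $T$ toward $e$. Here $w(g)=w(T)w_e$ and $h(C_g)=1$. If $|C_g|\ge3$, we obtain $m$ distinct edges, hence a unicyclic graph $U$ with $w(U)=w(g)$. Each $U$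 arises from two maps, one for each orientation of its cycle, with the other vertices pointing toward the cycle.
\end{proof}

One might hope to pay for each negative term with the tree terms alone and discard the positive unicyclic terms. This fails already for five vertices.

\begin{example}\label{ex:K5}
Let $A=L(K_5)$ and $S=V$, so all weights are $1$ and $\theta(U)=(-1)^{\ell(U)}$. Let $\psi(\sigma)$ be the number of fixed points of $\sigma$ minus $1$, an irreducible character of degree $4$. Then $q_t=(4-t)/4$ and $1-q_t=t/4$ for $2\le t\le5$. By Cayley's formula $W=5^3\cdot4=500$. There are $10\cdot15=150$ graphs $U$ with $\ell=3$ (for each triangle, the two other vertices attach both to the triangle in $9$ ways or as a pendant path in $6$ ways), $5\cdot3\cdot4=60$ with $\ell=4$, and $12$ with $\ell=5$. So $P=250-225+120-30$, and without the $4$-cycles the sum is $-5$.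
\end{example}

The phases of different cycles must therefore be played against each other. They are not independent: two cycles that share a path share the phase of that path. Quadratic forms as in Section~\ref{sec:triangle} record these relations.

\subsection{A quadratic form for each pair of trees}

Deleting two edges from the cycle of a unicyclic graph leaves two trees, and so does deleting $e$ from $T$ in a pair $(T,e)$. We organize all terms of Lemma~\ref{lem:P} by what is left. Let $F=(F_1,F_2)$ run over the ordered pairs of vertex-disjoint trees whose vertex sets $S_1,S_2$ cover $S$, and let $w(F)=w(F_1)w(F_2)$. Fix roots $o_1\in S_1$ and $o_2\in S_2$, and for a vertex $x\in S_a$ let $\eta_x$ be the phase of the path from $o_a$ to $x$ in $F_a$. A \emph{cross edge} is a pair $e=(j,j')\in S_1\times S_2$, and we set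
\[
z_e=w_{jj'}\,\eta_j\,h_{jj'}\,\overline{\eta_{j'}},
\]
the weight of $e$ times the phase of the path from $o_1$ to $o_2$ through $e$. For cross edges $e=(j,j')$ and $f=(k,k')$ let $t=t(e,f)$ be the number of vertices on the path from $j$ to $k$ in $F_1$, and $t'=t'(e,f)$ the number of vertices on the path from $j'$ to $k'$ in $F_2$; see Figure~\ref{fig:forest}. Then $t,t'\ge1$, $t+t'\le m$, and $t+t'=2$ exactly when $e=f$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1, v/.style={circle,fill,inner sep=1.6pt}]
\node[v,label=left:$o_1$] (o1) at (-1.4,0) {};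
\node[v] (a) at (-0.2,0) {};
\node[v,label=above:$j$] (j) at (0.6,1) {};
\node[v,label=below:$k$] (k) at (0.6,-1) {};
\node[v] (b) at (-0.6,1.3) {};
\node[v,label=above:$j'$] (jp) at (3,0.8) {};
\node[v,label=below:$k'$] (kp) at (3,-0.8) {};
\node[v,label=right:$o_2$] (o2) at (4.2,1.2) {};
\node[v] (c) at (4.2,-1.2) {};
\draw (o1)--(a) (j)--(b) (jp)--(o2) (kp)--(c);
\draw[very thick] (k)--(a)--(j) (jp)--(kp);
\draw[very thick,dashed] (j)--node[above]{$e$}(jp) (k)--node[below]{$f$}(kp);
\node at (-1.2,-1) {$F_1$};
\node at (4.3,0) {$F_2$};
\end{tikzpicture}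
\caption{Two rooted trees $F_1,F_2$ (solid) and two cross edges $e,f$ (dashed) form a unicyclic graph. Its cycle (thick) has $t=3$ vertices in $F_1$ and $t'=2$ vertices in $F_2$.}
\label{fig:forest}
\end{figure}

\begin{lemma}\label{lem:Q}
Let $\kappa(t,t')$ be real numbers, defined for $t,t'\ge1$ with $t+t'\le m$, such that
\begin{equation}\label{eq:condition}
\sum_{t=1}^{\ell-1}\kappa(t,\ell-t)=\frac{2}{\ell}\,(1-q_\ell)\qquad(2\le\ell\le m).
\end{equation}
Put $\kappa_F(e,f)=\kappa\bigl(t(e,f),t'(e,f)\bigr)$. Then
\[
2P=\sum_Fw(F)\sum_{e,f\in S_1\times S_2}z_e\overline{z_f}\,\kappa_F(e,f).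
\]
\end{lemma}

\begin{proof}
\emph{Terms with $e=f$.} Here $|z_e|^2=w_e^2$, and $\kappa(1,1)=1-q_2$ by \eqref{eq:condition} for $\ell=2$. The graph $T=F\cup\{e\}$ is a spanning tree, and each pair $(T,e)$ arises from the two orderings of the components of $T-e$. Hence
\begin{equation}\label{eq:diag}
\sum_Fw(F)\sum_e|z_e|^2=2W,
\end{equation}
and these terms add up to $2(1-q_2)W$.

\emph{Terms with $e\ne f$.} The number $\overline{\eta_k}\eta_j$ is the phase of the walk $k\to o_1\to j$ in $F_1$. An edge traversed in both directions contributes $h_{xy}h_{yx}=1$, so this is the phase of the path from $k$ to $j$. In the same way $\overline{\eta_{j'}}\eta_{k'}$ is the phase of the path from $j'$ to $k'$ in $F_2$. Therefore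
\[
z_e\overline{z_f}=w_ew_f\,(\overline{\eta_k}\eta_j)\,h_{jj'}\,(\overline{\eta_{j'}}\eta_{k'})\,h_{k'k}=w_ew_f\,h(C),
\]
where $C$ is the directed cycle $k\to\dots\to j\to j'\to\dots\to k'\to k$ of length $t+t'\ge3$ in the unicyclic graph $U=F\cup\{e,f\}$. Interchanging $e$ and $f$ conjugates $z_e\overline{z_f}$ and fixes $t$ and $t'$, so in the sum we may replace $w(F)z_e\overline{z_f}$ by its real part $w(U)\theta(U)$.

A triple $(F,e,f)$ with $e\ne f$ amounts to a unicyclic graph $U$, an ordered pair $(e,f)$ of distinct edges of its cycle, and an ordering of the two components of $U-\{e,f\}$. Fix $U$ with $\ell=\ell(U)$, and fix $e$. Deleting $e$ turns the cycle into a path on $\ell$ vertices. The $\ell-1$ choices of $f$ cut this path into its first $u$ and last $\ell-u$ vertices, $1\le u\le\ell-1$, and the two orderings give $(t,t')=(u,\ell-u)$ and $(t,t')=(\ell-u,u)$. So each pair $(t,\ell-t)$ occurs exactly twice. There are $\ell$ choices of $e$, and the coefficient of $w(U)\theta(U)$ is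
\[
2\ell\sum_{t=1}^{\ell-1}\kappa(t,\ell-t)=4(1-q_\ell).
\]
Comparison with Lemma~\ref{lem:P} completes the proof.
\end{proof}

The phases have now left the problem: it suffices to choose $\kappa$ satisfying \eqref{eq:condition} so that every matrix $\kappa_F$ is positive semidefinite. The telescoping sum $1-q_\ell=\sum_{t=1}^{\ell-1}(q_t-q_{t+1})$ has as many terms as the left side of \eqref{eq:condition}, so
\begin{equation}\label{eq:kappa}
\kappa(t,t')=\frac{2}{t+t'}\,(q_t-q_{t+1})
\end{equation}
satisfies \eqref{eq:condition}; it is defined because $t\le m-1$. For $m=3$ the matrices $\kappa_F$ are $M_1$ (when $|S_1|=1$) and $M_2$ (when $|S_1|=2$). The merit of \eqref{eq:kappa} is that the character and the length $t+t'$ appear in separate factors, which we treat one at a time.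

\subsection{The differences $q_t-q_{t+1}$ form a Gram matrix}

\begin{lemma}\label{lem:gram}
For each $F$, the real symmetric matrix $\Gamma$ on $S_1\times S_2$ with entries $\Gamma(e,f)=q_{t(e,f)}-q_{t(e,f)+1}$ is positive semidefinite, and its diagonal entries equal $1-q_2$.
\end{lemma}

\begin{proof}
We attach permutations to the vertices of $F_1$ in the way we attached phases. For $j\in S_1$ with path $o_1=x_0,x_1,\dots,x_l=j$ in $F_1$, let
\[
\pi_j=(x_0\,x_1)(x_1\,x_2)\cdots(x_{l-1}\,x_l).
\]
Then $\pi_j(j)=o_1$, and $\pi_j$ fixes $o_2$. Let $j,k\in S_1$, and let $j=y_0,y_1,\dots,y_{t-1}=k$ be the path between them. Since $F_1$ is a tree, the paths from $o_1$ to $j$ and to $k$ have a common initial part, and their remaining edges form the path from $j$ to $k$. In $\pi_j^{-1}\pi_k$ the factors of $\pi_j$ appear in reverse order, the transpositions of the common part cancel in pairs, and there remains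
\[
\pi_j^{-1}\pi_k=(y_0\,y_1)(y_1\,y_2)\cdots(y_{t-2}\,y_{t-1}),
\]
which is the $t$-cycle $y_0\mapsto y_1\mapsto\dots\mapsto y_{t-1}\mapsto y_0$. To lengthen this cycle by one we use a vertex outside $F_1$. With $s=(o_1\,o_2)$,
\[
\pi_j^{-1}s\,\pi_k=(\pi_j^{-1}s\,\pi_j)(\pi_j^{-1}\pi_k)=(j\ o_2)\,\pi_j^{-1}\pi_k,
\]
which is the $(t+1)$-cycle $y_0\mapsto\dots\mapsto y_{t-1}\mapsto o_2\mapsto y_0$. Let $\rho$ be a unitary representation with character $\psi$. The matrix $\rho(s)$ is unitary with square $I$, hence Hermitian with eigenvalues $\pm1$, so $B=I-\rho(s)\succeq0$. Then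
\[
q_t-q_{t+1}=\frac{1}{\psi(1)}\operatorname{tr}\bigl[\rho(\pi_j)^*B\,\rho(\pi_k)\bigr]=\langle v_j,v_k\rangle,
\qquad v_j=B^{1/2}\rho(\pi_j),
\]
in the inner product $\langle X,Y\rangle=\operatorname{tr}(X^*Y)/\psi(1)$. So $\Gamma$ is the Gram matrix of the vectors $v_{(j,j')}:=v_j$. On the diagonal $t=1$.
\end{proof}

\subsection{The factor $2/(t+t')$}

The identity $\frac1{t+t'}=\int_0^1r\cdot r^{t-1}r^{t'-1}\,dr$ reduces this factor to the numbers $r^{t-1}r^{t'-1}$, and these are connection probabilities in a random subforest of $F$.

\begin{lemma}\label{lem:kernel}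
For $\kappa$ as in \eqref{eq:kappa} and each $F$, we have $\kappa_F\succeq\dfrac{2(1-q_2)}{m(m-1)}\,I$.
\end{lemma}

\begin{proof}
The forest $F$ has $m-2$ edges. For a set $H$ of edges of $F$, call cross edges $e=(j,j')$ and $f=(k,k')$ \emph{$H$-equivalent} if $j,k$ are joined by a path in $H$ and $j',k'$ are joined by a path in $H$. This is an equivalence relation. Let $\Gamma_H(e,f)$ equal $\Gamma(e,f)$ if $e,f$ are $H$-equivalent, and $0$ otherwise. Then $\Gamma_H$ is a direct sum of principal submatrices of $\Gamma$, so $\Gamma_H\succeq0$ by Lemma~\ref{lem:gram}, and $\Gamma_\emptyset=(1-q_2)I$.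

Let $0\le r\le1$ and form $H$ by keeping each edge of $F$ independently with probability $r$. Paths in trees are unique, so $e,f$ are $H$-equivalent exactly when the $t-1$ edges between $j$ and $k$ and the $t'-1$ edges between $j'$ and $k'$ are all kept. The expectation of $\Gamma_H$ is therefore the matrix $N_r(e,f)=r^{t-1}r^{t'-1}\Gamma(e,f)$. Since $H=\emptyset$ has probability $(1-r)^{m-2}$ and the other $\Gamma_H$ are positive semidefinite, $N_r\succeq(1-r)^{m-2}(1-q_2)I$. Integrating,
\[
\kappa_F=2\int_0^1rN_r\,dr\ \succeq\ 2(1-q_2)\int_0^1r(1-r)^{m-2}\,dr\;I ,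
\]
and the substitution $u=1-r$ evaluates the last integral as $\frac1{m-1}-\frac1m=\frac1{m(m-1)}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}]
By Lemmas~\ref{lem:Q} and~\ref{lem:kernel} and by \eqref{eq:diag},
\[
2P\ \ge\ \frac{2(1-q_2)}{m(m-1)}\sum_Fw(F)\sum_e|z_e|^2=\frac{4(1-q_2)}{m(m-1)}\,W .\qedhere
\]
\end{proof}

\section{Diagonally dominant matrices and Laplacians}\label{sec:dd}

\begin{proposition}\label{prop:dd}
Let $A$ be Hermitian and diagonally dominant, and let $\chi\in\operatorname{Irr}(S_n)$. In every term of \eqref{eq:expansion},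
\begin{equation}\label{eq:product}
\bar\chi\bigl(Y(V_1)\cdots Y(V_r)\bigr)\ \le\ \varepsilon\bigl(Y(V_1)\cdots Y(V_r)\bigr).
\end{equation}
Consequently $\operatorname{per}A\ge\bar d_\chi(A)$. Equality holds if and only if $\chi$ is trivial, or $A$ is diagonal, or $A$ has a zero row.
\end{proposition}

\begin{proof}
If $r=0$ both sides of \eqref{eq:product} are $1$, and if some block has size $1$ both are $0$. Assume $r\ge1$ and $|V_i|\ge2$ for all $i\ge 1$. The product lies in the group algebra of $H=\operatorname{Sym}(V_1)\times\dots\times\operatorname{Sym}(V_r)$, and on $H$ the irreducible characters are multiplicative. By (C3), the restriction of $\chi$ to $H$ is $\sum_\psi m_\psi\,\psi_1\cdots\psi_r$, summed over tuples $\psi=(\psi_1,\dots,\psi_r)$ of irreducible characters, with integers $m_\psi\ge0$. The numbers $p_\psi=m_\psi\prod_i\psi_i(1)/\chi(1)$ are nonnegative, and evaluation at the identity shows that they sum to $1$. By multilinearity,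
\begin{equation}\label{eq:mixture}
\bar\chi\bigl(Y(V_1)\cdots Y(V_r)\bigr)=\sum_\psi p_\psi\prod_{i=1}^r\bar\psi_i(Y(V_i)).
\end{equation}
Lemma~\ref{lem:nonneg} and Proposition~\ref{prop:block} give $0\le\bar\psi_i(Y(V_i))\le\varepsilon(Y(V_i))$. Thanks to the lower bound these inequalities may be multiplied, so each product in \eqref{eq:mixture} is at most $\prod_i\varepsilon(Y(V_i))$. This proves \eqref{eq:product}. Multiplying by $R(V_0)\ge0$ and summing over \eqref{eq:expansion} gives $\bar\chi(X)\le\varepsilon(X)$.

Equality holds if $\chi$ is trivial; if $A$ is diagonal, both sides equal $\prod_ia_{ii}$; if $A$ has a zero row, both sides vanish. Suppose that none of these holds. We exhibit one term of \eqref{eq:expansion} with $R(V_0)>0$ and strict inequality in \eqref{eq:product}. All $a_{ii}$ are positive, because $a_{ii}=0$ forces row $i$ to vanish by dominance. In the graph on $V$ whose edges are the pairs with $w_{ij}>0$, let $V_0$ be the set of isolated vertices and let $V_1,\dots,V_r$ be the other components; $r\ge1$ since $A$ is not diagonal. The only map on $V_0$ of nonzero weight sends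 every vertex to $0$, so $R(V_0)=\prod_{i\in V_0}w_{i0}=\prod_{i\in V_0}a_{ii}>0$. Each $V_i$ has a spanning tree of positive weight, so the sum $W$ of Section~\ref{sec:block} for $S=V_i$ is positive. In \eqref{eq:nonneg} with $\psi=\varepsilon$, the maps with $|C_g|=2$ contribute $2W$ and the others contribute at least $0$, so $\varepsilon(Y(V_i))>0$.

By (C2), $\bar\chi(s)<1$ for a transposition $s\in\operatorname{Sym}(V_1)$. Since $\bar\chi(s)=\sum_\psi p_\psi\bar\psi_1(s)$, there is a $\psi$ with $p_\psi>0$ and $\bar\psi_1(s)<1$. For this $\psi$, Proposition~\ref{prop:block} gives $\bar\psi_1(Y(V_1))<\varepsilon(Y(V_1))$, hence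
\[
\prod_i\bar\psi_i(Y(V_i))\le\bar\psi_1(Y(V_1))\prod_{i\ge2}\varepsilon(Y(V_i))<\prod_i\varepsilon(Y(V_i)),
\]
and \eqref{eq:product} is strict for this term.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:laplacian}]
Apply Proposition~\ref{prop:dd} to $A=L(G)$. A zero row of $L(G)$ is the same as an isolated vertex, and if $L(G)$ is diagonal then every vertex is isolated. This gives the inequality and the equality statement. Let $G$ be connected with $n\ge2$. By \eqref{eq:product} every term of \eqref{eq:expansion} contributes at least $0$ to $\varepsilon(X)-\bar\chi(X)$. The term with $V_0=\emptyset$, $r=1$, $V_1=V$ contributes $P$ for $S=V$ and $\psi=\chi$. Here $W=(n-1)\tau(G)$, since $w(T)$ is $1$ for spanning trees of $G$ and $0$ for other $T$. Proposition~\ref{prop:block} yields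
\[
P\ge\frac{2\bigl(1-\bar\chi((1\,2))\bigr)}{n(n-1)}\,(n-1)\,\tau(G)=\frac2n\bigl(1-\bar\chi((1\,2))\bigr)\tau(G).
\]
For $G=K_2$ and $\chi=\operatorname{sgn}$ we have $\operatorname{per}L-\det L=2-0$, and the bound is $\frac22\cdot2\cdot1=2$.
\end{proof}

\begin{remark}
Neither hypothesis of Proposition~\ref{prop:dd} can be dropped. The matrix $\begin{pmatrix}1&1\\-1&1\end{pmatrix}$ satisfies the row inequalities but is not Hermitian; its $2$-cycle has phase $-1$, and its permanent $0$ is less than its determinant $2$. The matrix $-A(K_3)$ is symmetric with $w_{i0}=-2$, so $R(\{i\})<0$; its permanent is $-2$, while $\bar d_\chi=(-\frac12)(-2)=1$ for the character of degree $2$.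
\end{remark}

\section{Scaled diagonal dominance}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{The inequality under} (i). For $B=DAD$ with $D=\operatorname{diag}(\delta_1,\dots,\delta_n)$ we have $b_{ij}=\delta_ia_{ij}\delta_j$, so $\prod_ib_{i\sigma(i)}=\prod_i\delta_i^2\cdot\prod_ia_{i\sigma(i)}$ for every $\sigma$. All immanants are multiplied by the same positive factor, and $A$ and $B$ have the same zero entries. Proposition~\ref{prop:dd} for $B$ gives the inequality and the equality statement for $A$.

(i)$\Rightarrow$(iii). For $i<j$ let $B_{ij}$ be the matrix supported on rows and columns $i,j$ with block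
\[
\begin{pmatrix}|b_{ij}|&b_{ij}\\ \overline{b_{ij}}&|b_{ij}|\end{pmatrix}.
\]
A Hermitian $2\times2$ matrix is positive semidefinite exactly when its diagonal entries and its determinant are nonnegative, so $B_{ij}\succeq0$. The matrix $B-\sum_{i<j}B_{ij}$ is diagonal with entries $b_{ii}-\sum_{j\ne i}|b_{ij}|\ge0$, hence a sum of positive semidefinite matrices supported on one diagonal position. The map $Z\mapsto D^{-1}ZD^{-1}$ preserves supports and positive semidefiniteness and sends $B$ to $A$.

(iii)$\Rightarrow$(ii). Adding up summands with the same support, write $A=E+\sum_{i<j}A_{ij}$ with $E$ diagonal and nonnegative and $A_{ij}\succeq0$ supported on rows and columns $i,j$. The entry $a_{ij}$ comes from $A_{ij}$ alone, so $M(A)=E+\sum_{i<j}M(A_{ij})$. The $2\times2$ blocks of $A_{ij}$ and $M(A_{ij})$ have the same diagonal and the same determinant, so $M(A_{ij})\succeq0$.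

(ii)$\Rightarrow$(i). Let $S$ be a component of the graph on $V$ whose edges are the pairs with $a_{ij}\ne0$, and let $M_S\succeq0$ be the principal submatrix of $M(A)$ on $S$. If $S=\{i\}$, then $a_{ii}\ge0$, and we put $u_i=1$. If $|S|\ge2$, choose $c$ so large that $N=cI-M_S$ has nonnegative entries. The symmetric matrix $N$ is irreducible, meaning that the graph of its nonzero off-diagonal entries is connected. By the Perron--Frobenius theorem, its largest eigenvalue $\beta$ has an eigenvector $(u_i)_{i\in S}$ with all entries positive. Then $M_Su=(c-\beta)u$, and $c-\beta\ge0$ because it is an eigenvalue of $M_S$. Since $a_{ij}=0$ for $i,j$ in different components, we obtain in both cases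
\[
u_i\Bigl(a_{ii}u_i-\sum_{j\ne i}|a_{ij}|u_j\Bigr)\ge0\qquad(i\in V),
\]
which is (i) with $D=\operatorname{diag}(u_1,\dots,u_n)$.
\end{proof}

\begin{remark}
By (iii), every matrix in Theorem~\ref{thm:general} is positive semidefinite. The converse fails: the $3\times3$ all-ones matrix $J$ is positive semidefinite, and $M(J)=2I-J$ has the eigenvalue $-1$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Immanantal invariants of graphs}, \texttt{https://core.ac.uk/download/pdf/81126997.pdf}.
\end{thebibliography}
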